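\title{The word problem in the variety of inverse semigroups generated by the bicyclic semigroup}

\begin{abstract}
We prove that the variety of inverse semigroups generated by the bicyclic semigroup $B$ has undecidable word problem. In fact a single finite presentation has undecidable word problem inside every variety of inverse semigroups that contains $B$. The identities of $B$ turn out to be those of the partial translations of $\mathbb Z^d$ with convex domains. We run a two-counter machine on the points $(\tau,\tau^2)$ of a parabola, where strict convexity prevents these identities from creating false configurations.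
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A semigroup $S$ is \emph{inverse} if for each $a\in S$ there is exactly one $a^{-1}\in S$ with $aa^{-1}a=a$ and $a^{-1}aa^{-1}=a^{-1}$. We regard inverse semigroups as algebras of signature $(\cdot,{}^{-1})$, and a \emph{variety} of inverse semigroups is a class of such algebras closed under subalgebras, homomorphic images and direct products.

Let $\mathcal W$ be a variety of inverse semigroups, $X$ a finite set, $F_X$ the free object of $\mathcal W$ on $X$, and $R$ a finite set of pairs of words over $X\cup X^{-1}$; words are always nonempty. The quotient of $F_X$ by the congruence generated by $R$ is written $\langle X:R,\mathcal W\rangle$ and is said to be \emph{finitely presented inside $\mathcal W$}. It has \emph{decidable word problem} if some algorithm decides, for any two words $u,v$ over $X\cup X^{-1}$, whether $u=v$ holds in it. The variety $\mathcal W$ has decidable word problem if every inverse semigroup finitely presented inside $\mathcal W$ does; otherwise $\mathcal W$ has \emph{undecidable word problem}.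

The \emph{bicyclic semigroup} is the monoid $B=\langle b,c\mid bc=1\rangle$. It is an inverse semigroup with $b^{-1}=c$. Let $\mathcal V$ be the variety of inverse semigroups generated by $B$. It is conjectured in \cite{york} that $\mathcal V$ has undecidable word problem. We prove this in the following form.

\begin{theorem}\label{thm:main}
There are a finite set $X$ and a finite set $R$ of pairs of words over $X\cup X^{-1}$ such that for every variety $\mathcal W$ of inverse semigroups with $B\in\mathcal W$, the semigroup $\langle X:R,\mathcal W\rangle$ has undecidable word problem. In particular, $\mathcal V$ has undecidable word problem.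
\end{theorem}

So undecidability occurs throughout the interval from $\mathcal V$ to the variety of all inverse semigroups, with one presentation for the whole interval.

The simplest cases point the other way. Multiplication in $B$ is arithmetic with $+$ and $\max$ on pairs of natural numbers, so the first-order theory of $B$ is decidable, and the free objects of $\mathcal V$ have decidable word problem (Theorem~\ref{thm:refined}). The groups in $\mathcal V$ are abelian (Example~\ref{ex:identities}), and finitely generated abelian groups have decidable word problem. Finitely generated semilattices are finite. Undecidability can therefore come neither from a group nor from a semilattice alone. It comes from their interaction. Suppose that an inverse monoid contains commuting units $y_1,\dots,y_d$ and an idempotent $z$. The conjugates of $z$ by products of the $y_i$ are indexed by the points of $\mathbb Z^d$, and a relation among such conjugates acts as a local, translation-invariant rule for coloring $\mathbb Z^d$. Rules of this kind can imitate a counter machine. What has to be decided is whether the identities of $B$ spoil the imitation.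

The proof attaches to each input $m$ of a fixed counter machine an equation between two words and squeezes it from both sides. If the machine halts on $m$, the equation follows from $R$ in every inverse semigroup. If it does not halt, the equation fails under a homomorphism into a member of $\mathcal V$. The second half needs a supply of members of $\mathcal V$, and Section~\ref{sec:identities} provides it: the identities of $B$ express convexity, and the partial translations of $\mathbb Z^d$ with convex domains satisfy them. Section~\ref{sec:colorings} translates between presentations and colorings. Section~\ref{sec:parabola} shows how convexity ruins the obvious encoding of a machine and how a parabola repairs it. Sections~\ref{sec:rules} and~\ref{sec:nonhalting} construct the presentation and prove the two halves, and Section~\ref{sec:degree} determines the degree of unsolvability. The only outside input to Theorem~\ref{thm:main}, apart from general algebra, is Minsky's theorem on two-counter machines.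

\section{Background}\label{sec:background}

Throughout, $\mathbb N=\{0,1,2,\dots\}$, maps act on the right and are composed from left to right, $\mathbf e_i$ denotes a standard basis vector, and $[m,\infty)$ denotes a ray in $\mathbb Z$.

\subsection*{Inverse semigroups}
In an inverse semigroup, $(a^{-1})^{-1}=a$ and $(aa')^{-1}=a'^{-1}a^{-1}$, an idempotent is its own inverse, and idempotents commute, so a product of idempotents is idempotent. The first two laws rewrite every term of signature $(\cdot,{}^{-1})$ as a word in the variables and their inverses. For idempotents, $f\le g$ means $fg=f$. This is a partial order, $fg\le f$ and $fg\le g$, and $f\le g_1,\dots,f\le g_l$ implies $f\le g_1\cdots g_l$. The class of all inverse semigroups is defined by finitely many identities: associativity, the two laws above, $xx^{-1}x=x$ and $xx^{-1}yy^{-1}=yy^{-1}xx^{-1}$.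

The partial injections of a set form an inverse semigroup under composition, with $a^{-1}$ the inverse map, and so does any family of them closed under composition and inversion. The idempotents are the identity maps $\mathrm{id}_A$ of subsets, $\mathrm{id}_A\,\mathrm{id}_{A'}=\mathrm{id}_{A\cap A'}$, and $\mathrm{id}_A\le\mathrm{id}_{A'}$ means $A\subseteq A'$.

\subsection*{Varieties and presentations}
By Birkhoff's theorem, $\mathcal V$ is the class of algebras that satisfy all identities of $B$, and two words are equal in the free object of $\mathcal V$ exactly when their equality is an identity of $B$. If $B\in\mathcal W$, then $\mathcal V\subseteq\mathcal W$. A map from $X$ to an inverse semigroup $S$ \emph{satisfies $R$} if the two words of each pair in $R$ receive the same value. If $S\in\mathcal W$, such a map extends to a homomorphism $\langle X:R,\mathcal W\rangle\to S$. The semigroup $\langle X:R,\mathcal W\rangle$ is itself an inverse semigroup generated by $X$ and satisfying $R$.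

\subsection*{Lattice-convex sets}
A set $C\subseteq\mathbb Z^d$ is \emph{lattice-convex} if $C=\mathbb Z^d\cap\operatorname{conv}C$, that is, if every lattice point that is a convex combination of points of $C$ lies in $C$. We use three facts.
\begin{enumerate}
\item[(C1)] If $A\subseteq\mathbb R^d$ is convex, then $A\cap\mathbb Z^d$ is lattice-convex, since its convex hull lies in $A$.
\item[(C2)] If $C$ and $C'$ are lattice-convex, so is $C\cap C'$, since $\operatorname{conv}(C\cap C')\subseteq\operatorname{conv}C\cap\operatorname{conv}C'$.
\item[(C3)] If $\pi:\mathbb R^d\to\mathbb R^{d'}$ is affine with $\pi(\mathbb Z^d)\subseteq\mathbb Z^{d'}$ and $C\subseteq\mathbb Z^{d'}$ is lattice-convex, then $\{p\in\mathbb Z^d:\pi(p)\in C\}$ is lattice-convex, since $\pi$ sends a lattice point in its convex hull to a lattice point of $\operatorname{conv}C$. In particular, translates of lattice-convex sets by lattice vectors are lattice-convex.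
\end{enumerate}

\section{The identities of $B$ and convex translations}\label{sec:identities}

To prove that two words differ in $\langle X:R,\mathcal V\rangle$ we map it to a member of $\mathcal V$ in which we can compute. The semigroup $B$ and its powers are not rich enough for this (Remark~\ref{rem:quasi}). We therefore describe the identities of $B$ and read off a larger family of semigroups that satisfies them.

Let $\mathcal C_d$ be the set of partial maps $p\mapsto p+g$ of $\mathbb Z^d$, where $g\in\mathbb Z^d$ is the \emph{shift} and the domain $C$ is lattice-convex, possibly empty. The map with domain $C$ and shift $g$ followed by the map with domain $C'$ and shift $g'$ has domain $C\cap(C'-g)$ and shift $g+g'$. The inverse of the first map has domain $C+g$ and shift $-g$. By (C2) and (C3), $\mathcal C_d$ is an inverse semigroup of partial injections.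

The semigroup $B$ lies inside $\mathcal C_1$. For $m,n\in\mathbb N$ let $(m,n)$ be the translation of $[m,\infty)$ onto $[n,\infty)$. The composite of $(m,n)$ and $(m',n')$ passes through $[n,\infty)\cap[m',\infty)$, so
\begin{equation}\label{eq:mult}
(m,n)(m',n')=\bigl(m-n+\max(n,m'),\ n'-m'+\max(n,m')\bigr),\qquad (m,n)^{-1}=(n,m).
\end{equation}
These maps form a monoid with identity $(0,0)$, and $(0,1)(1,0)=(0,0)$. Hence $b\mapsto(0,1)$, $c\mapsto(1,0)$ defines a homomorphism from $B$, and it sends $c^mb^n$ to $(m,n)$. Deleting factors $bc$ brings every element of $B$ to the form $c^mb^n$, so the homomorphism is bijective. We identify $B$ with this inverse subsemigroup of $\mathcal C_1$.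

A word $u=\ell_1\cdots\ell_k$ over $\{x_1^{\pm1},\dots,x_n^{\pm1}\}$ traces a path in $\mathbb Z^n$: put $s_0=0$ and $s_j=s_{j-1}\pm\mathbf e_i$ if $\ell_j=x_i^{\pm1}$. Let $\operatorname{end}(u)=s_k$. Let $U_i\subseteq\mathbb Z^n$ consist of $s_{j-1}$ for each $j$ with $\ell_j=x_i$ and of $s_j$ for each $j$ with $\ell_j=x_i^{-1}$. Thus $s\in U_i$ exactly when the path traverses the edge between $s$ and $s+\mathbf e_i$, in either direction. For $u=x_1x_2x_1^{-1}$ the path is $0,\ \mathbf e_1,\ \mathbf e_1+\mathbf e_2,\ \mathbf e_2$, and $U_1=\{0,\mathbf e_2\}$, $U_2=\{\mathbf e_1\}$. For a second word $v$ the corresponding sets are written $V_i$.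

These data determine the value of $u$ on partial translations. Substitute for $x_i$ the map with shift $g_i\in\mathbb Z^d$ and domain $C_i$, and let $\theta:\mathbb R^n\to\mathbb R^d$ be linear with $\theta(\mathbf e_i)=g_i$. Starting from $p$, the letter $\ell_j$ is applied at the point $p+\theta(s_{j-1})$. If $\ell_j=x_i$, it is defined there when $p+\theta(s_{j-1})\in C_i$. If $\ell_j=x_i^{-1}$, it is defined there when $p+\theta(s_{j-1})-g_i=p+\theta(s_j)\in C_i$. Hence
\begin{equation}\label{eq:domain}
p\in\operatorname{dom}(u)\iff p+\theta(s)\in C_i\ \text{ for all $i$ and all $s\in U_i$},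
\end{equation}
and then $pu=p+\theta(\operatorname{end}(u))$. When the $C_i$ are rays in $\mathbb Z$, only the extreme values of the linear functional $\theta$ on each $U_i$ matter, and these depend only on $\operatorname{conv}U_i$. The next proposition says that $B$ sees exactly this much.

\begin{proposition}\label{prop:identities}
For words $u,v$ over $\{x_1^{\pm1},\dots,x_n^{\pm1}\}$ the following are equivalent:
\begin{enumerate}
\item[(a)] $u=v$ is an identity of $B$;
\item[(b)] $\operatorname{end}(u)=\operatorname{end}(v)$ and $\operatorname{conv}U_i=\operatorname{conv}V_i$ for all $i$;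
\item[(c)] $u=v$ is an identity of $\mathcal C_d$ for every $d$.
\end{enumerate}
Consequently $\mathcal C_d\in\mathcal V$ for all $d$.
\end{proposition}

\begin{proof}
(a)$\Rightarrow$(b). Let $h,\mu\in\mathbb Z^n$. Choose $N$ with $\mu_i+N\ge0$ and $\mu_i+N+h_i\ge0$ for all $i$, and substitute for $x_i$ the map with shift $h_i$ and domain $[\mu_i+N,\infty)$, which is an element of $B$. Here $\theta(s)=h\cdot s$. By \eqref{eq:domain}, $p\in\operatorname{dom}(u)$ if and only if $p\ge N+\mu_i-h\cdot s$ for all $i$ and $s\in U_i$. So the value of $u$ has shift $h\cdot\operatorname{end}(u)$, and its domain is the ray starting at $N+\max_{i,\,s\in U_i}(\mu_i-h\cdot s)$. The same holds for $v$. Equal translations with nonempty domain have equal shifts, so for all $h,\mu\in\mathbb Z^n$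
\[
h\cdot\operatorname{end}(u)=h\cdot\operatorname{end}(v),\qquad
\max_{i,\ s\in U_i}(\mu_i-h\cdot s)=\max_{i,\ s\in V_i}(\mu_i-h\cdot s).
\]
Taking $h=\mathbf e_1,\dots,\mathbf e_n$ in the first equality gives $\operatorname{end}(u)=\operatorname{end}(v)$. In the second, fix $i$ and put $\mu_j=0$ for $j\ne i$. If $U_i\ne\emptyset=V_i$, take $h=0$ and $\mu_i=1$: the left side is $1$ and the right side is $0$, a contradiction. By symmetry $U_i$ and $V_i$ are both empty or both nonempty. Let both be nonempty. Fix $h$ and take $\mu_i$ larger than twice the largest $|h\cdot s|$ for $s$ on either path. Then both maxima are attained at the index $i$, and cancelling $\mu_i$ gives $\max_{s\in U_i}(-h\cdot s)=\max_{s\in V_i}(-h\cdot s)$. This holds for $h\in\mathbb Z^n$, hence for $h\in\mathbb Q^n$ by homogeneity and for $h\in\mathbb R^n$ by continuity. A compact convex set $A$ is the intersection of the half-spaces $\{x:h\cdot x\le\max_{a\in A}h\cdot a\}$, and for $A=\operatorname{conv}U_i$ the maximum is attained on $U_i$. So $\operatorname{conv}U_i=\operatorname{conv}V_i$.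

(b)$\Rightarrow$(c). Substitute elements of $\mathcal C_d$ as above. Let $p\in\operatorname{dom}(u)$ and $s'\in V_i$. Then $s'\in\operatorname{conv}U_i$, so the lattice point $p+\theta(s')$ is a convex combination of points $p+\theta(s)$ with $s\in U_i$. These lie in $C_i$ by \eqref{eq:domain}, and $C_i$ is lattice-convex, so $p+\theta(s')\in C_i$. Thus $\operatorname{dom}(u)\subseteq\operatorname{dom}(v)$, and the reverse inclusion follows by exchanging $u$ and $v$. The shifts agree because the ends agree.

(c)$\Rightarrow$(a). $B$ is an inverse subsemigroup of $\mathcal C_1$.

Finally, an identity of $B$ between terms is equivalent, in all inverse semigroups, to an identity between words, so it holds in $\mathcal C_d$. By Birkhoff's theorem $\mathcal C_d\in\mathcal V$.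
\end{proof}

\begin{example}\label{ex:identities}
Let $w=(xy)(xy)^{-1}(yx)(yx)^{-1}$. Its path covers the four edges of the unit square and returns to $0$. Appending $xy$ or $yx$ adds no edge and ends at the opposite corner, so $wxy=wyx$ is an identity of $B$. In a group $w=1$, so the groups in $\mathcal V$ are abelian.

Convexity itself appears in the identity
\begin{equation}\label{eq:midid}
zz^{-1}\,y^2\,zz^{-1}=zz^{-1}\,y\,zz^{-1}\,y\,zz^{-1}.
\end{equation}
Both paths end at $2\mathbf e_y$ and use the $y$-edges at $0$ and $\mathbf e_y$. The left path uses the $z$-edges at $0$ and $2\mathbf e_y$, the right one also that at $\mathbf e_y$. The convex hulls agree, so \eqref{eq:midid} holds in $B$. It fails for partial translations with arbitrary domains: if $y$ is $p\mapsto p+1$ on $\mathbb Z$ and $z=\mathrm{id}_{\{0,2\}}$, the left side is defined at $0$ and the right side is not.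
\end{example}

\section{Colorings of $\mathbb Z^d$ and presentations}\label{sec:colorings}

Let $\mathsf C$ be a finite set of \emph{colors}. A \emph{coloring} of $\mathbb Z^d$ is a family $(K_c)_{c\in\mathsf C}$ of subsets of $\mathbb Z^d$; a point may carry several colors or none. The coloring is \emph{convex} if every $K_c$ is lattice-convex. A \emph{rule} is an expression
\[
c_1\wedge\dots\wedge c_l\xrightarrow{\ g\ }c\qquad(l\ge1,\ c_1,\dots,c_l,c\in\mathsf C,\ g\in\mathbb Z^d),
\]
and a coloring is \emph{closed} under it if $p\in K_{c_1}\cap\dots\cap K_{c_l}$ implies $p+g\in K_c$ for every $p\in\mathbb Z^d$.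

To a finite set of rules we attach a presentation. Let $X=\{e,y_1,\dots,y_d\}\cup\{z_c:c\in\mathsf C\}$. The letter $e$ is needed because the signature has no constant for an identity element. For $a\in\mathbb Z^d\setminus\{0\}$ let $y^a$ be the word $y_1^{a_1}\cdots y_d^{a_d}$ with the factors of exponent $0$ omitted, let $y^0=e$, and put $z_c(a)=y^az_cy^{-a}$. Let $R$ consist of the relations
\begin{equation}\label{eq:basic}
ee=e,\quad ey_i=y_i=y_ie,\quad y_iy_i^{-1}=e=y_i^{-1}y_i,\quad y_iy_j=y_jy_i,\quad z_cz_c=z_c,\quad ez_c=z_c=z_ce
\end{equation}
and, for each rule as above, of the relation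
\begin{equation}\label{eq:rule}
z_{c_1}\cdots z_{c_l}\,z_c(g)=z_{c_1}\cdots z_{c_l}.
\end{equation}

Let $S$ be an inverse semigroup generated by $X$ and satisfying $R$. Then $e$ is an identity element of $S$: it fixes the generators by \eqref{eq:basic}, and it fixes their inverses because $e=e^{-1}$ and, for instance, $ey_i^{-1}=(y_ie)^{-1}=y_i^{-1}$. The $y_i$ are commuting units with group inverses $y_i^{-1}$, so $y^ay^{a'}=y^{a+a'}$. It follows that each $z_c(a)$ is idempotent, that $z_c(0)=z_c$, and that $y^p z_c(a)y^{-p}=z_c(a+p)$.

The idempotent $z_c(p)$ should be read as the statement ``the point $p$ has color $c$'', and $f\le z_c(p)$ as ``$f$ implies this statement''. Two lemmas make the reading precise. The first derives inequalities, and the second refutes them.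

\begin{lemma}\label{lem:derive}
Let $S$ be an inverse semigroup generated by $X$ and satisfying $R$, and let $f\in S$ be idempotent. The coloring $K_c=\{p\in\mathbb Z^d:f\le z_c(p)\}$ is closed under the rules.
\end{lemma}

\begin{proof}
Conjugating \eqref{eq:rule} by $y^p$ gives $z_{c_1}(p)\cdots z_{c_l}(p)\le z_c(p+g)$. If $f\le z_{c_i}(p)$ for all $i$, then $f\le z_{c_1}(p)\cdots z_{c_l}(p)$, and so $f\le z_c(p+g)$.
\end{proof}

\begin{lemma}\label{lem:model}
Let $(K_c)_{c\in\mathsf C}$ be a convex coloring of $\mathbb Z^d$ closed under the rules. For every variety $\mathcal W$ with $B\in\mathcal W$, the assignment $e\mapsto\mathrm{id}$, $y_i\mapsto(p\mapsto p+\mathbf e_i)$, $z_c\mapsto\mathrm{id}_{K_c}$ extends to a homomorphism $\langle X:R,\mathcal W\rangle\to\mathcal C_d$. It sends $z_c(a)$ to $\mathrm{id}_{K_c-a}$.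
\end{lemma}

\begin{proof}
The assigned maps lie in $\mathcal C_d$ because the coloring is convex, and $\mathcal C_d\in\mathcal V\subseteq\mathcal W$ by Proposition~\ref{prop:identities}. It remains to verify $R$. The relations \eqref{eq:basic} hold because $e$ is the identity of $\mathbb Z^d$, the $y_i$ are commuting bijections of $\mathbb Z^d$, and the $z_c$ are identity maps of subsets. The word $z_c(a)$ moves $p$ to $p+a$, requires $p+a\in K_c$ and moves back, so its value is $\mathrm{id}_{K_c-a}$. Relation \eqref{eq:rule} thus says $K_{c_1}\cap\dots\cap K_{c_l}\subseteq K_c-g$, which is closure under the rule.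
\end{proof}

This is the only place in the proof of Theorem~\ref{thm:main} where $B\in\mathcal W$ is used. Some such hypothesis is necessary: the variety of abelian groups has decidable word problem.

There is a gap between the lemmas. Lemma~\ref{lem:derive} derives what holds in the colorings generated by the rules, while Lemma~\ref{lem:model} refutes only what fails in a \emph{convex} closed coloring. The gap is real. Substitute $z_c$ for $z$ and $y^a$ for $y$ in \eqref{eq:midid} and multiply on the right by $y^{-2a}$. The result is $z_c(0)z_c(2a)=z_c(0)z_c(a)z_c(2a)$, and conjugation by $y^p$ gives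
\begin{equation}\label{eq:mid}
z_c(p)\,z_c(p+2a)\le z_c(p+a)\quad\text{in }\langle X:R,\mathcal V\rangle .
\end{equation}
Inside $\mathcal V$ every color spreads to midpoints, whether or not a rule asks for it.

\begin{example}\label{ex:even}
Take $d=1$, colors $o$ and $A$, and rules $o\xrightarrow{0}A$ and $A\xrightarrow{2}A$. Lemma~\ref{lem:derive} with $f=z_o$ gives $z_o\le z_A(2j)$ for $j\in\mathbb N$. The coloring $K_o=\{0\}$, $K_A=[0,\infty)$ is convex and closed, and it sends $z_A(-1)$ to $\mathrm{id}_{[1,\infty)}$, so $z_o\not\le z_A(-1)$ inside every $\mathcal W$ containing $B$. The point $1$ lies in the gap. Inside $\mathcal V$, \eqref{eq:mid} gives $z_o\le z_A(0)z_A(2)\le z_A(1)$. Inside the variety of all inverse semigroups $z_o\not\le z_A(1)$, because the assignment of Lemma~\ref{lem:model} with $K_o=\{0\}$ and $K_A=2\mathbb N$ satisfies $R$ in the semigroup of all partial injections of $\mathbb Z$, and $1\notin 2\mathbb N$.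
\end{example}

\section{Counter machines and the parabola}\label{sec:parabola}

A \emph{deterministic two-counter machine} $M$ has a finite set $Q$ of states, an initial state $q_0$, a halting state $h$, and for every $q\in Q\setminus\{h\}$ exactly one instruction of one of two forms, where $i\in\{1,2\}$ and $q',q''\in Q$:
\begin{itemize}
\item \emph{increment}: add $1$ to counter $i$ and go to $q'$;
\item \emph{decrement}: if counter $i$ is positive, subtract $1$ from it and go to $q'$; if it is $0$, go to $q''$.
\end{itemize}
A configuration is a triple $(q,n_1,n_2)\in Q\times\mathbb N^2$. Let $H(M)$ be the set of $m\in\mathbb N$ such that $M$ reaches the state $h$ when started at $(q_0,m,0)$.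

\begin{theorem}[Minsky \cite{minsky}]\label{thm:minsky}
There is a deterministic two-counter machine $M$ such that $H(M)$ is not recursive.
\end{theorem}

Since Turing machines are simulated with computably encoded input, $M$ may be chosen so that $H(M)$ is many-one complete among recursively enumerable sets. This is needed only in Section~\ref{sec:degree}.

The obvious encoding takes the states as colors and gives the point $(\tau,n_1,n_2)$ the color $q$ if the machine is in configuration $(q,n_1,n_2)$ at time $\tau$. One counter suffices to see this fail.

\begin{example}\label{ex:parity}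
Let $M$ use one counter $n$ and states $q_0,q_1,q_2,h$. In state $q_0$ it decrements and goes to $q_1$, or goes to $h$ if $n=0$. In state $q_1$ it decrements and goes to $q_0$, or goes to $q_2$ if $n=0$. In state $q_2$ it increments and stays in $q_2$. This machine halts exactly on even inputs. On input $3$ the color $q_0$ appears at the points $(\tau,n)=(0,3)$ and $(2,1)$. In a convex coloring it then appears at the midpoint $(1,2)$, which is a false configuration. Closure under the instructions produces $q_1$ at $(2,1)$, $q_0$ at $(3,0)$ and $h$ at $(4,0)$. So every convex coloring closed under the instructions contains the halting color, although $M$ does not halt.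

Now add a coordinate $s$ and record time $\tau$ at $s=\tau^2$. The color $q_0$ appears at $(\tau,s,n)=(0,0,3)$ and $(2,4,1)$. The false configuration still arises, but at the midpoint $(1,2,2)$, where $s=2>1=\tau^2$. It lies strictly above the parabola and can be told apart from the true configurations.
\end{example}

We therefore give up the region above the parabola, where every color may appear with every value of the counters, and keep control only on the parabola. The next lemma says that this is compatible with convexity. Call $Y\subseteq\mathbb Z\times\mathbb Z^2$ a \emph{partial function} if for each $\tau\in\mathbb Z$ there is at most one $n=(n_1,n_2)$ with $(\tau,n)\in Y$.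

\begin{lemma}\label{lem:parabola}
For every partial function $Y$, the set
\[
G_Y=\{(\tau,s,n)\in\mathbb Z^4:s\ge\tau^2+1\}\ \cup\ \{(\tau,s,n)\in\mathbb Z^4:s=\tau^2,\ (\tau,n)\in Y\}
\]
is lattice-convex.
\end{lemma}

\begin{proof}
Let $(\tau,s,n)\in\mathbb Z^4$ equal $\sum_i\lambda_i(\tau_i,s_i,n^{(i)})$ with all $(\tau_i,s_i,n^{(i)})\in G_Y$, all $\lambda_i>0$ and $\sum_i\lambda_i=1$. Then
\[
s-\tau^2=\sum_i\lambda_i(s_i-\tau_i^2)+\sum_i\lambda_i(\tau_i-\tau)^2,
\]
because $\sum_i\lambda_i(\tau_i-\tau)^2=\sum_i\lambda_i\tau_i^2-\tau^2$. All summands are nonnegative. If $s-\tau^2>0$, then $s\ge\tau^2+1$ by integrality, and the point lies in $G_Y$. If $s-\tau^2=0$, all summands vanish, so $\tau_i=\tau$ and $s_i=\tau_i^2$ for all $i$. Then $(\tau,n^{(i)})\in Y$ for all $i$. As $Y$ is a partial function, all $n^{(i)}$ coincide, and they equal their average $n$. So $(\tau,n)\in Y$ and the point lies in $G_Y$.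
\end{proof}

The hypothesis on $Y$, which will come from the determinism of $M$, cannot be dropped: for $Y=\{(0,(0,0)),(0,(2,0))\}$ the set $G_Y$ misses the midpoint $(0,0,1,0)$ of two of its points.

\section{The presentation and the halting case}\label{sec:rules}

Fix $M$ as in Theorem~\ref{thm:minsky}. Three difficulties remain, and each determines a group of rules.

First, a rule moves by a fixed vector, whereas the step from $(\tau,\tau^2)$ to $(\tau+1,(\tau+1)^2)$ raises $s$ by $2\tau+1$. We add a register $r$ that counts from $0$ up to $\tau$, raising $s$ by $2$ each time, and is then reset to $0$. So $d=5$, a point is $p=(\tau,s,r,n_1,n_2)=(\tau,s,r,n)$, and the basis is $\mathbf e_\tau,\mathbf e_s,\mathbf e_r,\mathbf e_1,\mathbf e_2$.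

Second, rules are translation invariant, whereas the tests $r=\tau$, $r=0$, $n_i=0$ and $n_i\ge1$ refer to absolute position. These tests define hyperplanes and half-spaces, which are convex. We paint them with \emph{landmark} colors $D,E,Z_i,P_i$ that spread out from a color $o$ marking the origin.

Third, halting must be expressed by one equation that does not mention the halting time. So a signal $k$ has to travel from the halting configuration back to the origin. It cannot simply fall in the $s$-direction, since false halting configurations above the parabola would then reach the origin too. It walks back along the parabola by the same counting device.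

The colors are $o$; the landmarks $D,E,Z_1,Z_2,P_1,P_2$; three colors $q,q^+,q^-$ for each $q\in Q$; and $k,k^+,k^-$. The superscripts $+$ and $-$ indicate that $r$ is being counted up or down. The rules are the following.

\medskip
\noindent\textbf{(L) Landmarks.} For $\{i,j\}=\{1,2\}$:
\[
\begin{array}{ll}
o\xrightarrow{0}D,\quad o\xrightarrow{0}E,\quad o\xrightarrow{0}Z_i,\quad o\xrightarrow{\mathbf e_i}P_i,\quad P_i\xrightarrow{\mathbf e_i}P_i, &\\[2pt]
D\xrightarrow{\pm g}D & \text{for } g\in\{\mathbf e_\tau+\mathbf e_r,\mathbf e_s,\mathbf e_1,\mathbf e_2\},\\[2pt]
E\xrightarrow{\pm g}E & \text{for } g\in\{\mathbf e_\tau,\mathbf e_s,\mathbf e_1,\mathbf e_2\},\\[2pt]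
Z_i\xrightarrow{\pm g}Z_i,\quad P_i\xrightarrow{\pm g}P_i & \text{for } g\in\{\mathbf e_\tau,\mathbf e_s,\mathbf e_r,\mathbf e_j\}.
\end{array}
\]

\noindent\textbf{(I) Instructions.} For $q\ne h$ with an increment instruction, $q\xrightarrow{\mathbf e_i}(q')^+$. For $q\ne h$ with a decrement instruction, $q\wedge P_i\xrightarrow{-\mathbf e_i}(q')^+$ and $q\wedge Z_i\xrightarrow{0}(q'')^+$.

\medskip
\noindent\textbf{(F) Forward along the parabola.} For each $q\in Q$:
\[
q^+\xrightarrow{\mathbf e_r+2\mathbf e_s}q^+,\qquad q^+\wedge D\xrightarrow{0}q^-,\qquad q^-\xrightarrow{-\mathbf e_r}q^-,\qquad q^-\wedge E\xrightarrow{\mathbf e_\tau+\mathbf e_s}q .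
\]

\noindent\textbf{(H) Halting.} $h\xrightarrow{0}k$, \ $k\xrightarrow{-\mathbf e_1}k$, \ $k\xrightarrow{-\mathbf e_2}k$.

\medskip
\noindent\textbf{(K) Back along the parabola.}
\[
k\xrightarrow{-\mathbf e_\tau-\mathbf e_s}k^+,\qquad k^+\xrightarrow{\mathbf e_r-2\mathbf e_s}k^+,\qquad k^+\wedge D\xrightarrow{0}k^-,\qquad k^-\xrightarrow{-\mathbf e_r}k^-,\qquad k^-\wedge E\xrightarrow{0}k .
\]

For example, in the coordinates $(\tau,s,r)$ the step from time $2$ to time $3$ carries $q^+$ through $(2,4,0)$, $(2,6,1)$, $(2,8,2)$, where $r=\tau$. It carries $q^-$ through $(2,8,2)$, $(2,8,1)$, $(2,8,0)$, where $r=0$, and puts $q$ at $(3,9,0)$. Started one unit higher, at $(2,5,0)$, the same rules end at $(3,10,0)$, again one unit above the parabola.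

Let $(X,R)$ be the presentation attached to these rules in Section~\ref{sec:colorings}. It is finite and depends only on $M$. For $m\in\mathbb N$ put
\[
f_m=z_o(0)\,z_{q_0}(m\mathbf e_1),
\]
which says that the origin is marked and the machine starts at $(q_0,m,0)$.

\begin{proposition}\label{prop:key}
Let $m\in\mathbb N$.
\begin{enumerate}
\item[(i)] If $m\in H(M)$, then $f_mz_k=f_m$ in every inverse semigroup generated by $X$ and satisfying $R$.
\item[(ii)] If $m\notin H(M)$, then $f_mz_k\ne f_m$ in $\langle X:R,\mathcal W\rangle$ for every variety $\mathcal W$ with $B\in\mathcal W$.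
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}]
Let $B\in\mathcal W$. By (i) and (ii), $f_mz_k=f_m$ holds in $\langle X:R,\mathcal W\rangle$ if and only if $m\in H(M)$. The two words are computable from $m$, so an algorithm for the word problem would decide $H(M)$, contrary to Theorem~\ref{thm:minsky}.
\end{proof}

In both parts, $(q(j),n(j))$ with $n(j)=(n_1(j),n_2(j))$ denotes the configuration at time $j$ of the run of $M$ from $(q_0,m,0)$.

\begin{proof}[Proof of Proposition~\ref{prop:key}(i)]
Let $S$ be generated by $X$ and satisfy $R$. The element $f=f_m$ is a product of two idempotents, hence an idempotent below both. Say that $c$ \emph{holds at} $p$ if $f\le z_c(p)$. Then $o$ holds at $0$, the color $q_0$ holds at $(0,0,0,m,0)$, and by Lemma~\ref{lem:derive} the rules may be applied at any point.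

\emph{Landmarks.} A point with $r=\tau$ equals $\tau(\mathbf e_\tau+\mathbf e_r)+s\mathbf e_s+n_1\mathbf e_1+n_2\mathbf e_2$, so the rules (L) carry $D$ to it from $0$. In the same way $E$ holds wherever $r=0$ and $Z_i$ holds wherever $n_i=0$, since the vectors $g$ listed for each color generate the lattice in question. The color $P_i$ holds at $\mathbf e_i$, hence at $n_i\mathbf e_i$ for $n_i\ge1$, hence wherever $n_i\ge1$.

\emph{Forward.} Let $T$ be the halting time. We show by induction that $q(j)$ holds at $(j,j^2,0,n(j))$ for $0\le j\le T$. The case $j=0$ was noted above. Let $j<T$, and write $q=q(j+1)$ and $n=n(j+1)$. If the instruction of $q(j)$ is an increment, its rule in (I) applies. If it is a decrement of counter $i$, then $P_i$ or $Z_i$ holds at the point according as $n_i(j)\ge1$ or $n_i(j)=0$, and the corresponding rule applies. In each case $q^+$ holds at $(j,j^2,0,n)$. After $j$ applications of the first rule of (F), $q^+$ holds at $(j,j^2+2j,j,n)$. There $r=\tau$, so $D$ holds and therefore $q^-$ holds. After $j$ applications of the third rule, $q^-$ holds at $(j,j^2+2j,0,n)$. There $E$ holds, so $q$ holds at $(j+1,j^2+2j+1,0,n)=(j+1,(j+1)^2,0,n)$.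

\emph{Back.} Since $q(T)=h$, the rules (H) show that $k$ holds at $(T,T^2,0,n(T))$ and, after $n_1(T)+n_2(T)$ further applications, at $(T,T^2,0,0,0)$. Suppose that $k$ holds at $(j,j^2,0,0,0)$ with $j\ge1$. Then $k^+$ holds at $(j-1,j^2-1,0,0,0)$. After $j-1$ applications of the second rule of (K), $k^+$ holds at $(j-1,(j-1)^2,j-1,0,0)$, because $j^2-1-2(j-1)=(j-1)^2$. There $r=\tau$, so $k^-$ holds. After $j-1$ applications of the fourth rule, $k^-$ holds at $(j-1,(j-1)^2,0,0,0)$, where $r=0$, so $k$ holds there. By downward induction $k$ holds at $0$. This means $f\le z_k(0)=z_k$, that is, $fz_k=f$.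
\end{proof}

\section{The non-halting case}\label{sec:nonhalting}

We need a convex closed coloring with $o$ at $0$, with $q_0$ at $m\mathbf e_1$, and without $k$ at $0$. The sets $G_Y$ describe the colors $q$, but the colors $q^\pm$ and $k^+$ leave the parabola while $r$ is counting. For each of them we measure height from a sheared parabola. Call the colors $q,q^\pm$ ($q\in Q$) and $k,k^\pm$ \emph{moving}, and for a moving color $c$ define a linear form $\sigma_c$ on $\mathbb Z^5$ by
\[
\sigma_q=\sigma_k=\sigma_{k^-}=s,\qquad \sigma_{q^+}=s-2r,\qquad \sigma_{q^-}=s-2\tau,\qquad \sigma_{k^+}=s+2r-2\tau .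
\]
The \emph{excess} of $c$ at $p$ is $\delta_c(p)=\sigma_c(p)-\tau^2$. The forms are chosen so that the rules conserve the excess. The looping rules in (F) and (K) may be applied any number of times, not only the intended number, and conservation is what makes this harmless.

Each rule in (I), (F), (H), (K) has exactly one moving color $c$ among its premises, and its conclusion $c'$ is moving. Call the colors in $Q\cup\{k\}$ \emph{resting}; they are meant to occur only where $r=0$.

\begin{lemma}\label{lem:excess}
Take a rule in \textup{(I), (F), (H), (K)} with moving premise $c$, conclusion $c'$ and vector $g$. Let $p=(\tau,s,r,n)$ satisfy $r=\tau$ if $D$ is a premise, and $r=0$ if $E$ is a premise or $c$ is resting. Then $\delta_{c'}(p+g)=\delta_c(p)$, and $p+g$ has $r$-coordinate $0$ if $c'$ is resting.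
\end{lemma}

\begin{proof}
The excess does not depend on $n$. The table lists all types of rule, the first row standing for all rules in (I).
\[
\begin{array}{l|l|l|l}
c\to c' & \text{condition} & \delta_c(p) & \delta_{c'}(p+g)\\ \hline
q\to(q')^+,\ q\to(q'')^+ & r=0 & s-\tau^2 & s-2r-\tau^2\\
q^+\to q^+ & & s-2r-\tau^2 & (s+2)-2(r+1)-\tau^2\\
q^+\to q^- & r=\tau & s-2r-\tau^2 & s-2\tau-\tau^2\\
q^-\to q^- & & s-2\tau-\tau^2 & s-2\tau-\tau^2\\
q^-\to q & r=0 & s-2\tau-\tau^2 & (s+1)-(\tau+1)^2\\
h\to k,\ k\to k & r=0 & s-\tau^2 & s-\tau^2\\
k\to k^+ & r=0 & s-\tau^2 & (s-1)+2r-2(\tau-1)-(\tau-1)^2\\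
k^+\to k^+ & & s+2r-2\tau-\tau^2 & (s-2)+2(r+1)-2\tau-\tau^2\\
k^+\to k^- & r=\tau & s+2r-2\tau-\tau^2 & s-\tau^2\\
k^-\to k^- & & s-\tau^2 & s-\tau^2\\
k^-\to k & r=0 & s-\tau^2 & s-\tau^2
\end{array}
\]
In each row the last two entries agree under the condition; in the row $k\to k^+$ the last entry expands to $s+2r-\tau^2$. The conclusion is resting in the rows $q^-\to q$, $h\to k$, $k\to k$ and $k^-\to k$. There $r=0$ at $p$, and $g$ has $r$-coordinate $0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}(ii)]
The run is infinite and $q(j)\ne h$ for all $j\ge0$. For $q\in Q$ put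
\[
Y_q=\{(j,n(j)):j\ge0,\ q(j)=q\},\qquad Y_{q^+}=Y_{q^-}=\{(j,n(j+1)):j\ge0,\ q(j+1)=q\},
\]
and put $Y_k=Y_{k^+}=Y_{k^-}=\emptyset$. All these sets are partial functions, since there is one configuration at each time. The sets $Y_{q^\pm}$ record the moment when the instruction of time $j$ has been carried out and the clock has not yet advanced. Since $M$ does not halt, $Y_h=\emptyset$.

\emph{The coloring.} Let
\[
K_o=\{0\},\quad K_D=\{r=\tau\},\quad K_E=\{r=0\},\quad K_{Z_i}=\{n_i=0\},\quad K_{P_i}=\{n_i\ge1\}.
\]
For a moving color $c$ let $K_c$ be the set of $p=(\tau,s,r,n)\in\mathbb Z^5$ with $(\tau,\sigma_c(p),n)\in G_{Y_c}$ and, if $c$ is resting, $r=0$. The first condition says that either $\delta_c(p)\ge1$, or $\delta_c(p)=0$ and $(\tau,n)\in Y_c$.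

\emph{Convexity.} The sets $K_o,K_D,K_E,K_{Z_i},K_{P_i}$ are lattice-convex by (C1). For moving $c$, the map $p\mapsto(\tau,\sigma_c(p),n)$ is linear with integer coefficients, so the preimage of $G_{Y_c}$ is lattice-convex by Lemma~\ref{lem:parabola} and (C3). Intersecting with $K_E$ preserves this by (C2).

\emph{Closure under \textup{(L)}.} We have $0\in K_D\cap K_E\cap K_{Z_1}\cap K_{Z_2}$ and $\mathbf e_i\in K_{P_i}$. Adding $\mathbf e_i$ preserves $n_i\ge1$. The vectors $\pm g$ listed for $D$, for $E$, and for $Z_i,P_i$ leave $r-\tau$, $r$, and $n_i$ unchanged, respectively.

\emph{Closure under the other rules.} Take a rule with moving premise $c$, conclusion $c'$ and vector $g$, and let $p=(\tau,s,r,n)$ carry all its premises. Then $p$ satisfies the hypotheses of Lemma~\ref{lem:excess}. So $p'=p+g=(\tau',s',r',n')$ has $r'=0$ if $c'$ is resting, and $\delta_{c'}(p')=\delta_c(p)\ge0$. If the excess is at least $1$, then $p'\in K_{c'}$. Suppose that the excess is $0$. Then $(\tau,n)\in Y_c$, and we must show $(\tau',n')\in Y_{c'}$. The premises in (H) and (K) are $h,k,k^+,k^-$, for which $Y_c=\emptyset$, so the rule belongs to (I) or (F).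

For a rule in (I), $c=q$ and $(\tau,n)=(j,n(j))$ with $j\ge0$ and $q(j)=q$. If the instruction of $q$ is an increment, the machine goes to $q'$ with counters $n+\mathbf e_i=n'$, where $\mathbf e_i$ is read in $\mathbb Z^2$. If the rule has the premise $P_i$, then $n_i(j)\ge1$ and the machine goes to $q'$ with counters $n-\mathbf e_i=n'$. If it has the premise $Z_i$, then $n_i(j)=0$ and the machine goes to $q''$ with counters $n=n'$. In each case $c'=q(j+1)^+$ and $(\tau',n')=(j,n(j+1))\in Y_{c'}$. This uses determinism once more: the only rule applicable at $p$ is the one that the run follows.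

The first three rules of (F) change neither $\tau$ nor $n$, and $Y_{q^+}=Y_{q^-}$. For the fourth, $(\tau,n)=(j,n(j+1))$ with $q(j+1)=q$, and $(\tau',n')=(j+1,n(j+1))\in Y_q$.

\emph{Conclusion.} Lemma~\ref{lem:model} gives a homomorphism $\langle X:R,\mathcal W\rangle\to\mathcal C_5$ that sends $f_m$ to the identity map of $K_o\cap(K_{q_0}-m\mathbf e_1)$ and $z_k$ to $\mathrm{id}_{K_k}$. The point $m\mathbf e_1=(0,0,0,m,0)$ has $r=0$ and excess $0$, and $(0,(m,0))\in Y_{q_0}$, so $m\mathbf e_1\in K_{q_0}$ and $f_m$ goes to $\mathrm{id}_{\{0\}}$. On the other hand $\delta_k(0)=0$ and $Y_k=\emptyset$, so $0\notin K_k$ and $f_mz_k$ goes to the empty map. Hence $f_mz_k\ne f_m$.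
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Degree of unsolvability, and what remains decidable}\label{sec:degree}

A set $A$ \emph{many-one reduces} to $A'$ if there is a computable map $\varphi$ with $a\in A\iff\varphi(a)\in A'$. A set is \emph{$\Sigma^0_1$-complete} if it is recursively enumerable (r.e.) and every r.e.\ set many-one reduces to it; the halting problem for Turing machines is an example. Two disjoint sets are \emph{recursively inseparable} if no recursive set contains the first and is disjoint from the second. A \emph{quasi-identity} is a universally quantified implication from a finite conjunction of equations to one equation.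

\begin{theorem}\label{thm:refined}
Let $(X,R)$ be the presentation of Section~\ref{sec:rules}, with $M$ chosen so that $H(M)$ is many-one complete r.e.
\begin{enumerate}
\item[(1)] For every variety $\mathcal W$ with $B\in\mathcal W$, the halting problem many-one reduces to the word problem of $\langle X:R,\mathcal W\rangle$, already to the problem ``$f\le g$?'' for words $f,g$ representing idempotents. If $\mathcal W$ is defined by an r.e.\ set of identities (for example $\mathcal W=\mathcal V$, or the variety of all inverse semigroups), this word problem is $\Sigma^0_1$-complete.
\item[(2)] The set of pairs $(u,v)$ with $u=v$ in all inverse semigroups generated by $X$ and satisfying $R$, and the set of pairs $(u,v)$ with $u\ne v$ in $\langle X:R,\mathcal V\rangle$, are recursively inseparable.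
\item[(3)] The free objects of $\mathcal V$ on finite sets have decidable word problem: $u=v$ holds if and only if $\operatorname{end}(u)=\operatorname{end}(v)$ and $\operatorname{conv}U_i=\operatorname{conv}V_i$ for every generator $x_i$. The first-order theory of $B$, and in particular its set of quasi-identities, is decidable.
\end{enumerate}
\end{theorem}

\begin{proof}
(3) The criterion is the equivalence of (a) and (b) in Proposition~\ref{prop:identities}. The hulls of two finite sets $U_i,V_i\subseteq\mathbb Z^n$ agree if and only if each point of either set is a convex combination of points of the other. Each such condition asks whether a finite system of linear equations with integer coefficients has a nonnegative solution, which rational linear programming decides. For the second statement, identify $B$ with $\mathbb N^2$. By \eqref{eq:mult}, $(m,n)(m',n')=(m'',n'')$ holds if and only if either $m'\le n$, $m''=m$ and $n''+m'=n'+n$, or $n\le m'$, $m''+n=m+m'$ and $n''=n'$; and inversion exchanges the coordinates. So every first-order sentence about $B$ translates effectively into a sentence about $(\mathbb N,+,\le)$, whose theory is decidable by Presburger's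 theorem.

(1) By Proposition~\ref{prop:key}, $m\mapsto(f_mz_k,f_m)$ reduces $H(M)$ to the word problem. The equation $f_mz_k=f_m$ says $f_m\le z_k$ for the idempotents $f_m$ and $z_k$, so $m\mapsto(f_m,z_k)$ reduces $H(M)$ to the restricted problem. The halting problem, like every r.e.\ set, many-one reduces to $H(M)$, and reductions compose. Suppose that $\mathcal W$ is defined by an r.e.\ set of identities. Then $u=v$ holds in $\langle X:R,\mathcal W\rangle$ if and only if $(u,v)$ lies in the congruence on terms over $X$ generated by $R$ and by the substitution instances of these identities and of the axioms of inverse semigroups. This generating set is r.e., and enumerating finite derivations from it enumerates the congruence. So the word problem is r.e., hence $\Sigma^0_1$-complete. The variety of all inverse semigroups is defined by finitely many identities, and $\mathcal V$ is defined by the set of all identities of $B$, which is decidable by (3).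

(2) The sets are disjoint because $\langle X:R,\mathcal V\rangle$ is generated by $X$ and satisfies $R$. Suppose that a recursive set $A$ contains the first and misses the second. If $m\in H(M)$, then $(f_mz_k,f_m)$ lies in the first set by Proposition~\ref{prop:key}(i), hence in $A$. If $m\notin H(M)$, it lies in the second set by Proposition~\ref{prop:key}(ii) with $\mathcal W=\mathcal V$, hence outside $A$. So $A$ would decide $H(M)$.
\end{proof}

\begin{remark}\label{rem:quasi}
Part (3) explains why the semigroups $\mathcal C_d$ could not be replaced by $B$. Let $A$ be the set of $m$ such that the quasi-identity ``$R$ implies $f_mz_k=f_m$'' holds in $B$. It is recursive by (3), and it contains $H(M)$ by Proposition~\ref{prop:key}(i), applied to the inverse subsemigroup generated by the values of the letters. Since $H(M)$ is not recursive, $A$ contains some $m\notin H(M)$. Quasi-identities pass to direct powers and subalgebras, so for such $m$ no homomorphism from $\langle X:R,\mathcal V\rangle$ into a power of $B$ separates $f_mz_k$ from $f_m$, although the two elements differ. The undecidability is thus a property of the variety that $B$ generates and not of the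 equational or first-order theory of $B$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{york}
\emph{Algorithmic Problems in Groups, Semigroups and Inverse Semigroups},
\texttt{https://u.cs.biu.ac.il/\textasciitilde margolis/papers/york.pdf}

\bibitem{minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967, Chapter 14.

\end{thebibliography}
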